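# Halfspace Depth Does Not Determine an Integrable Distribution

## The guess: depth determines an integrable measure

Fix an integer $d\ge 2$. Let $\mathcal P(\mathbb R^d)$ be the set of Borel probability measures on $\mathbb R^d$, and let $S^{d-1}$ be the unit sphere. For $u\in S^{d-1}$ and $p\in\mathbb R$ write
$$H_{u,p}=\{y\in\mathbb R^d:\langle y,u\rangle\ge p\}.$$
Every closed halfspace is $H_{u,p}$ for exactly one pair $(u,p)$. The two closed sides of the hyperplane $\{\langle y,u\rangle=p\}$ are $H_{u,p}$ and $H_{-u,-p}$. We write $B(a,r)$ for the closed ball.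

**Definition (halfspace depth).** For $P\in\mathcal P(\mathbb R^d)$ and $x\in\mathbb R^d$,
$$D(x;P)=\inf\{P(H): H\text{ a closed halfspace with }x\in H\},\qquad D^*(P)=\sup_x D(x;P).$$

If $x\in H_{u,p}$, then $p\le\langle x,u\rangle$ and $H_{u,p}\supset H_{u,\langle x,u\rangle}$. So only halfspaces with $x$ on the boundary matter:
$$D(x;P)=\inf_{H\in\mathcal H_x}P(H),\qquad \mathcal H_x=\{H_{u,\langle x,u\rangle}:u\in S^{d-1}\}.\tag{1}$$

**Example 1 (three points).** Let $P$ put mass $\frac13$ on each of three affinely independent points $a_1,a_2,a_3$, and let $T$ be their convex hull. If $x\notin T$, strict separation gives a halfspace containing $x$ and missing $T$, so $D(x;P)=0$. If $x\in T$, every closed halfspace containing $x$ contains some $a_i$; otherwise the complementary open halfspace would contain $T$, hence $x$. So $D(x;P)\ge\frac13$. The three edges of $T$ have no common point, so $x\notin[a_i,a_j]$ for some pair $i\neq j$, and strict separation gives a halfspace that contains $x$ and misses $a_i,a_j$. So $D(x;P)=\frac13$ on $T$, and $D^*(P)=\frac13$.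

The question is whether the function $D(\cdot;P)$ determines $P$. It is known that in dimension $d\ge2$ this fails for general measures. The question for today, posed as a conjecture in "Halfspace depth: Theory and computation" (https://chres.is.cuni.cz/media/documents/2023/11/14/Nagy_ThesisShort.pdf), adds integrability:

> If $\int\|x\|\,dP<\infty$, $\int\|x\|\,dQ<\infty$ and $D(x;P)=D(x;Q)$ for all $x\in\mathbb R^d$, must $P=Q$?

The depth records a number at every point of space, so the first guess is yes. Let us test it.

**Point masses.** Clearly $D(a;\delta_a)=1$. Conversely, if $D(a;Q)=1$, every closed halfspace with $a$ on its boundary has $Q$-mass $1$. Intersecting the two sides of a hyperplane, each of the $d$ coordinate hyperplanes through $a$ has mass $1$, and so has their intersection $\{a\}$. Thus $Q=\delta_a$, and the guess holds here.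

**Dimension one.** (This case is excluded later, but it is instructive.) Here $D(x;P)=\min\{P((-\infty,x]),P([x,\infty))\}$, so $\{x:D(x;P)\ge\frac12\}$ is exactly the set of medians, a nonempty compact interval $[a,b]$. So the depth determines $a$ and $b$. Let $F(x)=P((-\infty,x])$.

If $x<a$, then $P([x,\infty))\ge P([a,\infty))\ge\frac12$, and since $x$ is not a median, $F(x)<\frac12$. Then $P([x,\infty))\ge1-F(x)>\frac12$, so $D(x;P)=F(x)$. By symmetry, $D(x;P)=P([x,\infty))=1-F(x-)$ for $x>b$. If $a\le x<b$, then $F(x)\ge F(a)\ge\frac12$ and $F(x)\le1-P([b,\infty))\le\frac12$, so $F(x)=\frac12$. Finally, for $x\ge b$, right continuity gives $F(x)=\lim_{y\downarrow x}F(y-)$. So $D$ determines $F$.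

The pattern is to recover from $D$ the masses of enough halfspaces. In dimension $d\ge2$ the natural finishing tool is the Cramér–Wold theorem: if $\langle\cdot,u\rangle$ has the same law under $P$ and $Q$ for every $u\in S^{d-1}$, then $P=Q$.

## Spherical symmetry: every halfspace is seen

Here is a multivariate case in which this plan works completely.

**Proposition D (partial converse).** If $P$ is spherically symmetric about some point with an a.e. positive density, and $Q\in\mathcal P(\mathbb R^d)$ satisfies $D(\cdot;Q)=D(\cdot;P)$, then $Q=P$.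

*Proof.* Depth commutes with translations, so let the center be $0$.

**Step 1: compute the depth of $P$.** Let $F$ be the common distribution function of $\langle X,u\rangle$, $X\sim P$. It is continuous since $P$ has a density, strictly increasing since every slab of positive width has positive mass, and $F(-r)=1-F(r)$ by symmetry. Thus $P(H_{u,\langle x,u\rangle})=1-F(\langle x,u\rangle)=F(-\langle x,u\rangle)$, and the infimum over $u$ is
$$D(x;P)=F(-\|x\|).$$

**Step 2: find which halfspace is nearly minimal for $Q$ at $x\ne0$.** Choose $u_n\in S^{d-1}$ with $Q(H_{u_n,\langle x,u_n\rangle})\to D(x;Q)=F(-\|x\|)$, and pass to a subsequence with $u_n\to u$. Put $H=H_{u,\langle x,u\rangle}$. If $\langle y-x,u\rangle>0$, then $\langle y-x,u_n\rangle>0$ for all large $n$, so every point of $\operatorname{int}H$ lies in $H_{u_n,\langle x,u_n\rangle}$ for all large $n$. Fatou's lemma gives $Q(\operatorname{int}H)\le F(-\|x\|)$.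

Let $y\in\operatorname{int}H$. Then $H_{u,\langle y,u\rangle}\subset\operatorname{int}H$, so
$$F(-\|y\|)=D(y;Q)\le Q(H_{u,\langle y,u\rangle})\le Q(\operatorname{int}H)\le F(-\|x\|),$$
and $\|y\|\ge\|x\|$ because $F$ is strictly increasing. So $\operatorname{int}H$ misses the open ball of radius $\|x\|$ about $0$. If we had $\langle x,u\rangle<\|x\|$, then $y=su$ with $\langle x,u\rangle<s<\|x\|$, $s>-\|x\|$, would lie in both. So $\langle x,u\rangle\ge\|x\|$, that is, $u=x/\|x\|$.

**Step 3: recover the law of every projection.** Let $u\in S^{d-1}$, $r>0$, and apply Step 2 to $x=ru$; the direction found there is $u$. Hence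
$$Q(\langle y,u\rangle>r)\le F(-r)=D(ru;Q)\le Q(\langle y,u\rangle\ge r).$$
For $r'>r$ the right inequality at $r'$ gives $Q(\langle y,u\rangle>r)\ge Q(\langle y,u\rangle\ge r')\ge F(-r')$. Let $r'\downarrow r$ to get
$$Q(\langle y,u\rangle>r)=F(-r)=P(\langle y,u\rangle>r)\qquad(r>0,\ u\in S^{d-1}).$$
Using this for $u$ and $-u$, the laws of $\langle\cdot,u\rangle$ under $P$ and $Q$ agree on $(0,\infty)$ and on $(-\infty,0)$. Letting $r\downarrow0$, each half-line has mass $F(0)=\frac12$, so neither law charges $0$. The laws agree, and the Cramér–Wold theorem gives $Q=P$. $\square$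

The proof works because every halfspace $H_{u,r}$ with $r>0$ is minimal at a point, namely $ru$. Its mass is therefore a value of the depth.

## Halfspaces that are minimal nowhere

Call a closed halfspace $H$ *minimal at $x$* (for $P$) if $H\in\mathcal H_x$ and $P(H)=D(x;P)$. In Example 1, no halfspace of mass $\frac23$ is minimal anywhere, since no depth exceeds $\frac13$. In general:

> If $P(H)>D^*(P)$, then $H$ is minimal at no point.

This is where the plan of Proposition D stops. Suppose $P$ has a density and $D^*(P)<\frac12$. For each direction $u$, take the hyperplane orthogonal to $u$ at a median of $\langle X,u\rangle$. Both its sides have mass $\frac12>D^*(P)$, so neither is minimal anywhere, and the same holds for all nearby hyperplanes. The depth never displays the masses of these halfspaces. One could still hope that the remaining halfspaces determine them. They do not, and the following theorems are the subject of the rest of the talk.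

**Theorem A (disproof).** For every $d\ge2$ and every $k\ge1$ there are $P\ne Q$ in $\mathcal P(\mathbb R^d)$ with everywhere positive $C^\infty$ densities, $\int\|x\|^k\,dP<\infty$, $\int\|x\|^k\,dQ<\infty$, and $D(\cdot;P)=D(\cdot;Q)$. The case $k=1$ refutes the conjecture.

**Theorem B (generic failure).** Let $d\ge2$, let $P$ have a density $\mathsf p$ with $\mathsf p(x)\ge c(1+\|x\|)^{-M}$ for some $c,M>0$, and let $D^*(P)<\frac12$. Then for every $\varepsilon\in(0,1)$ there are pairwise distinct probability measures $Q_t$, $t\in[-1,1]$, with densities $\mathsf p+tf$ for a fixed $f\in C^\infty(\mathbb R^d)$, such that $Q_0=P$, $(1-\varepsilon)P\le Q_t\le(1+\varepsilon)P$, and $D(\cdot;Q_t)=D(\cdot;P)$.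

**Theorem C (all moments finite).** For every $d\ge2$ there are $P\ne Q$ with positive densities in the Schwartz class (so all moments are finite) and $D(\cdot;P)=D(\cdot;Q)$.

The condition $D^*(P)<\frac12$ in Theorem B cannot be dropped. Let $P$ have density $c(1+\|x\|^2)^{-M/2}$ with $M>d$. Since $1+\|x\|^2\le(1+\|x\|)^2$, it satisfies the lower bound. By Step 1 of Proposition D, $D^*(P)=F(0)=\frac12$, and by Proposition D no $Q\ne P$ has the same depth.

For Theorems A and B the strategy is to add to $\mathsf p$ a small signed function $f$ whose integral vanishes over every halfspace, except over some halfspaces whose mass is close to $\frac12$. The exceptional masses change, but they stay above $D^*(P)$ and never enter an infimum. What remains is to find such an $f$.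

## Halfspace integrals and the Fourier transform near the origin

For $f\in L^1(\mathbb R^d)$ put $\hat f(\xi)=\int f(x)e^{-i\langle x,\xi\rangle}dx$ and, for $u\in S^{d-1}$, let $f_u(p)=\int_{\langle x,u\rangle=p}f$ be the integral over the hyperplane with respect to $(d-1)$-dimensional Lebesgue measure. By Fubini, $f_u$ is defined a.e., $f_u\in L^1(\mathbb R)$, and
$$\int_{H_{u,p}}f=\int_p^\infty f_u(t)\,dt,\qquad \widehat{f_u}(r)=\hat f(ru)\quad(r\in\mathbb R).\tag{2}$$

Fix an open $U\subset S^{d-1}$ with $U\cap(-U)=\emptyset$ and an interval $(p_0-\eta,p_0+\eta)$. We want the integral over $H_{u,p}$ to vanish unless $(u,p)$ or $(-u,-p)$ lies in $U\times(p_0-\eta,p_0+\eta)$. For instance, take $d=2$, $U$ the open arc of directions within $30^\circ$ of $e_1$, $p_0=0$, $\eta=\frac12$. The exceptional halfplanes are then both sides of every line whose normal is within $30^\circ$ of $\pm e_1$ and whose distance from the origin is less than $\frac12$.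

**Compact support is impossible for this kind of $f$.** The tempting choice is $f\in C_c^\infty$, which would be harmless for any $\mathsf p$ that is positive on its support. But suppose $f_u=0$ for all $u$ in a nonempty open set of directions. By (2), $\hat f$ vanishes on a nonempty open cone. If $\int e^{\lambda\|x\|}|f(x)|\,dx<\infty$ for some $\lambda>0$, then
$$\zeta\mapsto\int f(x)e^{-i\langle x,\zeta\rangle}dx,\qquad \zeta\in\mathbb C^d,\ \|\operatorname{Im}\zeta\|<\lambda,$$
converges and is holomorphic (differentiate under the integral, with domination on $\|\operatorname{Im}\zeta\|\le\lambda'<\lambda$). So $\hat f$ is real-analytic on $\mathbb R^d$ and vanishes on an open set. Hence $\hat f=0$ and $f=0$ a.e.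

All perturbations below have such a cone. Their directions lie in $K\cup(-K)$ with $K\subset U$ compact and nonempty. The sphere is connected, so it is not the union of the disjoint nonempty closed sets $K$ and $-K$, and the complement is open and nonempty. So examples with exponential moments or compact support are out of reach of this construction, and nothing is claimed about such measures.

**What to prescribe instead.** We give up fast decay. Choose $g(u,p)$, the desired value of $f_u(p)$. The pairs $(u,p)$ and $(-u,-p)$ describe the same hyperplane, so $g$ must be even, and we try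
$$g(u,p)=\varphi(u)G(p)+\varphi(-u)G(-p),$$
with $\varphi$ a bump supported in $U$ and $G$ supported in the interval. By (2), $\hat f$ is then forced to be
$$\hat f(ru)=\varphi(u)\hat G(r)+\varphi(-u)\hat G(-r).$$
Away from the origin this is smooth and decays rapidly. The trouble is at $\xi=0$, where the direction $\xi/\|\xi\|$ has no limit. The smoothness of $\hat f$ at $0$ governs the decay of $f$. The remedy is to make $\hat G(r)$ vanish at $r=0$ to high order $m$, by taking $G=\chi^{(m)}$, so that $\hat G(r)=(ir)^m\hat\chi(r)$. Each derivative on $\chi$ buys one more order of smoothness of $\hat f$ at $0$, that is, one more power of decay of $f$. Finite polynomial decay is what Theorem B needs, because $\mathsf p$ has a polynomial lower bound.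

**Lemma 1.** Let $m\ge1$ and let $\Psi\in C^\infty(\mathbb R^d\setminus\{0\})$ satisfy $|\partial^\alpha\Psi(\xi)|\le C_\alpha\|\xi\|^{m-|\alpha|}$ for $0<\|\xi\|\le1$ and $|\alpha|\le m-1$. Put $\Psi(0)=0$. Then $\Psi\in C^{m-1}(\mathbb R^d)$, and all its derivatives of order $\le m-1$ vanish at $0$.

*Proof.* We show by induction on $j\le m-1$ that $\Psi\in C^j$ and its derivatives of order $\le j$ vanish at $0$. For $j=0$: $\Psi(\xi)=O(\|\xi\|^m)\to0=\Psi(0)$. Assume the claim for some $j\le m-2$ and let $|\alpha|=j$. Then $\partial^\alpha\Psi(0)=0$ and $\partial^\alpha\Psi(\xi)=O(\|\xi\|^{m-j})=O(\|\xi\|^2)$, so the first partial derivatives of $\partial^\alpha\Psi$ at $0$ exist and equal $0$. Off $0$ these partial derivatives are $O(\|\xi\|^{m-j-1})$ with $m-j-1\ge1$, so they tend to $0$ at $0$ and are continuous there. This is the claim for $j+1$. $\square$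

**Lemma 2 (perturbation).** Let $u_0\in S^{d-1}$, let $U\subset S^{d-1}$ be an open neighborhood of $u_0$ with $U\cap(-U)=\emptyset$, let $p_0\in\mathbb R$, $\eta>0$, and let $N\ge d+1$ be an integer. There is a real $f\in C^\infty(\mathbb R^d)$, $f\not\equiv0$, with $|f(x)|\le C(1+\|x\|)^{-N}$, $\int f=0$, and $\int_{H_{u,p}}f=0$ unless $(u,p)$ or $(-u,-p)$ lies in $U\times(p_0-\eta,p_0+\eta)$.

*Proof.*

**Step 1: write down the candidate for $\hat f$.** Take $0\le\varphi\in C^\infty(S^{d-1})$ with compact support in $U$ and $\varphi(u_0)>0$, a real $\chi\not\equiv0$ in $C_c^\infty((p_0-\eta,p_0+\eta))$, $m=N+1$, and $G=\chi^{(m)}$. Then $\hat G(r)=\int e^{-irp}G(p)\,dp=(ir)^m\hat\chi(r)$. With $g$ as above, define $\Psi(0)=0$ and, for $\xi\ne0$,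
$$\Psi(\xi)=\varphi\Big(\frac{\xi}{\|\xi\|}\Big)\hat G(\|\xi\|)+\varphi\Big(-\frac{\xi}{\|\xi\|}\Big)\hat G(-\|\xi\|).$$
We claim
$$\Psi(ru)=\int g(u,p)e^{-irp}\,dp=\varphi(u)\hat G(r)+\varphi(-u)\hat G(-r)\qquad(u\in S^{d-1},\ r\in\mathbb R).\tag{3}$$
The second equality holds because $\int G(-p)e^{-irp}dp=\hat G(-r)$. For the first, compare with the definition of $\Psi$. If $r>0$ it is the definition. If $r<0$, then $\|ru\|=-r$ and $ru/\|ru\|=-u$, so the two terms defining $\Psi(ru)$ are $\varphi(-u)\hat G(-r)$ and $\varphi(u)\hat G(r)$. If $r=0$, both sides vanish since $\hat G(0)=0$.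

**Step 2: show that $\Psi\in C^{m-1}$ with rapidly decaying derivatives.** Off $0$, $\Psi$ is $C^\infty$. For $\|\xi\|\ge1$, the derivatives of order $\ge1$ of $\varphi(\pm\xi/\|\xi\|)$ and of $\|\xi\|$ are bounded and $\hat G$ is a Schwartz function, so all derivatives of $\Psi$ decay faster than any power of $\|\xi\|$ at infinity.

Let $0<\|\xi\|\le1$. A derivative of order $j$ of a function that is smooth off $0$ and homogeneous of degree $a$ is homogeneous of degree $a-j$, hence $O(\|\xi\|^{a-j})$. This applies to $\varphi(\pm\xi/\|\xi\|)$ with $a=0$, to $\|\xi\|$ with $a=1$, and to $\|\xi\|^m$ with $a=m$. By the chain rule, a derivative of order $j\ge1$ of $\hat\chi(\pm\|\xi\|)$ is, up to constants, a sum of terms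
$$\hat\chi^{(i)}(\pm\|\xi\|)\prod_{l=1}^{i}\partial^{\beta_l}\|\xi\|,\qquad 1\le i\le j,\quad\sum_l|\beta_l|=j .$$
Each is $O(\|\xi\|^{i-j})$, hence $O(\|\xi\|^{-j})$. Now $\Psi$ is a sum of two products of the form $\varphi(\pm\xi/\|\xi\|)\cdot(\pm i)^m\|\xi\|^m\cdot\hat\chi(\pm\|\xi\|)$. By the product rule,
$$|\partial^\alpha\Psi(\xi)|\le C_\alpha\|\xi\|^{m-|\alpha|}\qquad(0<\|\xi\|\le1).$$
By Lemma 1, $\Psi\in C^{m-1}(\mathbb R^d)$. So all derivatives of order $\le m-1$ are continuous and rapidly decaying, hence integrable.

**Step 3: define $f$ and check smoothness, reality, decay.** Let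
$$f(x)=(2\pi)^{-d}\int\Psi(\xi)e^{i\langle x,\xi\rangle}d\xi .$$
Since $\Psi$ decays rapidly, we may differentiate under the integral, so $f\in C^\infty$. Since $G$ is real, $\hat G(-r)=\overline{\hat G(r)}$, so $\Psi(-\xi)=\overline{\Psi(\xi)}$ and $f$ is real. For $|\alpha|\le m-1=N$, write $x^\alpha e^{i\langle x,\xi\rangle}=(-i\partial_\xi)^\alpha e^{i\langle x,\xi\rangle}$ and integrate by parts $|\alpha|$ times; there are no boundary terms, by rapid decay. We get
$$x^\alpha f(x)=(2\pi)^{-d}\int(i\partial)^\alpha\Psi(\xi)\,e^{i\langle x,\xi\rangle}d\xi,$$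
which is bounded in $x$. As $(1+\|x\|)^N$ is at most a constant times $\sum_{|\alpha|\le N}|x^\alpha|$, we obtain $|f(x)|\le C(1+\|x\|)^{-N}$.

**Step 4: identify $\hat f$, so that $\int f=0$ and $f\not\equiv0$.** Since $N\ge d+1$, $f\in L^1$. As $\Psi$ is continuous and integrable, Fourier inversion gives $\hat f=\Psi$ everywhere. So $\int f=\Psi(0)=0$. Because $-u_0\in-U$ is not in $U$, $\varphi(-u_0)=0$. By (3), $\Psi(ru_0)=\varphi(u_0)\hat G(r)=\varphi(u_0)(ir)^m\hat\chi(r)$, which is not identically $0$. So $f\not\equiv0$.

**Step 5: compute the halfspace integrals.** By (2) and (3), $\widehat{f_u}(r)=\Psi(ru)$ is the Fourier transform of $g(u,\cdot)$. By uniqueness of Fourier transforms in $L^1(\mathbb R)$, $f_u=g(u,\cdot)$ a.e. Hence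
$$\int_{H_{u,p}}f=\varphi(u)\int_p^\infty G(t)\,dt+\varphi(-u)\int_{-\infty}^{-p}G(t)\,dt=-\varphi(u)\chi^{(m-1)}(p)+\varphi(-u)\chi^{(m-1)}(-p).\tag{4}$$
The first term vanishes unless $(u,p)\in U\times(p_0-\eta,p_0+\eta)$, the second unless $(-u,-p)$ lies there. $\square$

## A mass gap below one half: proof of Theorem B

**Step 1: choose the exceptional halfspaces with mass safely above $D^*(P)$.** Put $\kappa=(\frac12-D^*(P))/4>0$. Fix $u_0\in S^{d-1}$ and let $p_0$ be a median of $\langle X,u_0\rangle$, $X\sim P$. Since $P$ has a density, hyperplanes are null. Therefore $(u,p)\mapsto P(H_{u,p})$ is continuous: if $(u_n,p_n)\to(u,p)$, the indicators converge off the hyperplane $\{\langle y,u\rangle=p\}$, and dominated convergence applies. Also $P(H_{-u,-p})=1-P(H_{u,p})$ and $P(H_{u_0,p_0})=\frac12$. So there are an open neighborhood $U$ of $u_0$ with $U\cap(-U)=\emptyset$ and an $\eta>0$ such that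
$$P(H_{u,p})\ge\tfrac12-\kappa\quad\text{and}\quad P(H_{-u,-p})\ge\tfrac12-\kappa\qquad\text{for }(u,p)\in U\times(p_0-\eta,p_0+\eta).$$
Call $H_{u,p}$ *special* if $(u,p)$ or $(-u,-p)$ lies in $U\times(p_0-\eta,p_0+\eta)$.

**Step 2: perturb.** Apply Lemma 2 with an integer $N\ge\max(M,d+1)$. Then $|f(x)|\le C(1+\|x\|)^{-M}\le(C/c)\,\mathsf p(x)$, so after multiplying $f$ by a small positive constant we have $|f|\le\min(\varepsilon,\kappa)\,\mathsf p$. For $|t|\le1$ let $Q_t$ have density $\mathsf p+tf$. This is nonnegative with integral $1$, since $\varepsilon<1$ and $\int f=0$. Clearly $Q_0=P$ and $(1-\varepsilon)P\le Q_t\le(1+\varepsilon)P$. The $Q_t$ are pairwise distinct because $f$ is continuous and $f\not\equiv0$.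

**Step 3: compare masses.** If $H$ is not special, $\int_Hf=0$, so $Q_t(H)=P(H)$. If $H$ is special,
$$P(H)\ge\tfrac12-\kappa=D^*(P)+3\kappa,\qquad Q_t(H)\ge P(H)-\int|f|\ge P(H)-\kappa\ge D^*(P)+2\kappa .$$

**Step 4: conclude that the depths agree.** Let $x\in\mathbb R^d$. Special halfspaces in $\mathcal H_x$ have $P$-mass at least $D(x;P)+3\kappa$. So, by (1), the infimum of $P(H)$ over the non-special $H\in\mathcal H_x$ must equal $D(x;P)$. On these, $Q_t=P$, while special halfspaces satisfy $Q_t(H)\ge D(x;P)+2\kappa$. Hence $D(x;Q_t)=D(x;P)$. $\square$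

## Three heavy-tailed bumps: proof of Theorem A

**Step 1: say what remains.** It suffices to find $P$ with a positive $C^\infty$ density $\mathsf p\ge c(1+\|x\|)^{-M}$, finite $k$-th moment, and $D^*(P)<\frac12$. Then take $Q=Q_1$ from Theorem B with $\varepsilon=\frac12$. Its density $\mathsf p+f\ge\frac12\mathsf p$ is positive and $C^\infty$, $Q\le\frac32P$ has finite $k$-th moment, $Q\ne P$, and $D(\cdot;Q)=D(\cdot;P)$. We obtain $P$ by smearing out Example 1.

**Step 2: construct $P$.** Let $M>d+k$ and let $\rho_0(x)=c_0(1+\|x\|^2)^{-M/2}$ be a probability density; its $k$-th moment is finite. Let $a_1,a_2,a_3\in\mathbb R^d$ be affinely independent, which is possible as $d\ge2$. The segments $[a_i,a_j]$ have no common point, so the continuous function $x\mapsto\max_{i<j}\operatorname{dist}(x,[a_i,a_j])$ is positive everywhere. It tends to $\infty$ at infinity, so it has a positive minimum. Choose $\delta>0$ smaller than this minimum, choose $r>0$ with $\int_{\|x\|>\delta/r}\rho_0\le\frac1{10}$, and let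
$$\mathsf p(x)=\frac13\sum_{i=1}^3r^{-d}\rho_0\Big(\frac{x-a_i}{r}\Big).$$
This is positive, $C^\infty$, and has finite $k$-th moment. Since $1+\|x-a_1\|^2/r^2\le C(1+\|x\|)^2$, it is bounded below by $c(1+\|x\|)^{-M}$ for some $c>0$. The choice of $r$ means that the $i$-th component puts mass at most $\frac1{10}$ outside $B(a_i,\delta)$.

**Step 3: bound the depth.** Let $x\in\mathbb R^d$. For some pair $i\ne j$, $\operatorname{dist}(x,[a_i,a_j])>\delta$. The closed $\delta$-neighborhood of $[a_i,a_j]$ is compact, convex, and does not contain $x$. By strict separation there is a closed halfspace $H\ni x$ disjoint from it, hence from $B(a_i,\delta)\cup B(a_j,\delta)$. The $i$-th and $j$-th components each give $H$ mass at most $\frac1{10}$, so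
$$D(x;P)\le P(H)\le\tfrac13\big(1+\tfrac1{10}+\tfrac1{10}\big)=\tfrac25 .$$
Thus $D^*(P)\le\frac25<\frac12$. $\square$

With $k=1$, the conjecture is false for every $d\ge2$.

## Why rapid decay forces special halfspaces out to infinity

Theorem A allows any prescribed finite number of moments, but $P$ depends on $k$. To have all moments at once we want a rapidly decreasing perturbation. The set of special halfspaces used so far cannot support one.

**Remark 1.** Let $f$ be continuous with $|f(x)|\le C_N(1+\|x\|)^{-N}$ for every $N$. Suppose $f_u=0$ a.e. for all $u$ in a nonempty open set $V\subset S^{d-1}$, and that for each $u$ the function $f_u$ vanishes a.e. outside a bounded interval. Then $f\equiv0$. Indeed, for every integer $k\ge0$,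
$$\int p^kf_u(p)\,dp=\int\langle x,u\rangle^kf(x)\,dx$$
is the restriction to the sphere of a homogeneous polynomial of degree $k$ in $u$. It vanishes on $V$, so the polynomial vanishes on the open cone over $V$, and so it is zero. Thus all moments of each $f_u$ vanish. As $f_u$ has bounded support, $\widehat{f_u}(r)=\sum_k\frac{(-ir)^k}{k!}\int p^kf_u(p)\,dp=0$. By (2), $\hat f=0$, so $f\equiv0$.

So in $g(u,p)=\varphi(u)G(p)+\varphi(-u)G(-p)$ we need a nonzero $G$ with all moments zero, and its support must be unbounded. Then special halfspaces appear at arbitrarily large distance. One side of such a hyperplane has tiny mass, so comparing with the single number $D^*(P)$ is useless: the margin must be found locally, at each distance. We will choose the support of $G$ in small intervals around a sparse sequence $x_n\to\infty$, and then build $P$ so that the halfspaces with $p\approx x_n$ are not minimal. The device is again a triangle: a heavy core at the origin and two equal small bumps just beyond the special hyperplanes. A special halfspace catches both bumps,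 while from any point of its boundary another halfspace catches only one.

Set
$$x_n=100\cdot4^n\ (n\ge0),\qquad U=\{u\in S^{d-1}:\|u-e_1\|<\tfrac1{10}\},\qquad E_n=U\times(x_n-1,x_n+1),$$
so that $U\cap(-U)=\emptyset$. A halfspace $H_{v,p}$ is now called *special of index $n$* if $(v,p)\in E_n$ or $(-v,-p)\in E_n$. For example, $\{y_1\ge x_n\}$ and $\{y_1\le x_n\}$ are special of index $n$.

## A Schwartz perturbation from an entire function with zeros at the powers of 4

**Lemma 3.** There is a real Schwartz function $f\not\equiv0$ on $\mathbb R^d$ with $\int f=0$ and $\int_{H_{u,p}}f=0$ unless $(u,p)\in E_n$ or $(-u,-p)\in E_n$ for some $n$.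

*Proof.*

**Step 1: find rapidly decaying weights $c_n\neq0$ that annihilate all powers of $x_n$.** Let $q=\frac14$ and $E(z)=\prod_{j\ge0}(1-zq^j)=\sum_nc_nz^n$, an entire function with $c_0=1$. From $E(z)=(1-z)E(qz)$, comparing coefficients, $c_n=q^nc_n-q^{n-1}c_{n-1}$, that is, $c_n(1-q^n)=-q^{n-1}c_{n-1}$. Hence
$$c_n=\frac{(-1)^nq^{n(n-1)/2}}{\prod_{j=1}^n(1-q^j)}\ne0 .$$
So $c_n$ decays faster than any power of $x_n$. For every integer $l\ge0$, the factor $j=l$ shows $E(4^l)=E(q^{-l})=0$, so
$$\sum_nc_nx_n^l=100^l\sum_nc_n4^{nl}=100^lE(4^l)=0.\tag{5}$$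

**Step 2: build $G$ with all moments zero.** Take a real $\chi\not\equiv0$ in $C_c^\infty((-1,1))$ and put $\Gamma(p)=\sum_nc_n\chi(p-x_n)$, $G=\Gamma'$. The summands have disjoint supports and the sum is locally finite. On the $n$-th support, $|p^k\Gamma^{(l)}(p)|\le(x_n+1)^k|c_n|\sup|\chi^{(l)}|$, which is bounded in $n$. So $\Gamma$ and $G$ are Schwartz functions. Also $\Gamma\not\equiv0$, and hence $G\not\equiv0$, since a constant function tending to $0$ at infinity is $0$. For $k\ge0$, expanding and using (5),
$$\int\Gamma(p)p^k\,dp=\sum_nc_n\int\chi(t)(t+x_n)^k\,dt=\sum_{l=0}^k\binom kl\Big(\int\chi(t)t^{k-l}dt\Big)\sum_nc_nx_n^l=0,$$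
all sums converging absolutely. So all derivatives of $\hat\Gamma$ vanish at $0$. The same holds for $\hat G(r)=ir\hat\Gamma(r)$, a Schwartz function. By Taylor's formula, $\hat G^{(i)}(r)=O(|r|^m)$ near $0$ for all $i,m$.

**Step 3: show that $\Psi$ is a Schwartz function.** With $u_0=e_1$, this $U$ and this $G$, define $\varphi$, $g$ and $\Psi$ as in Lemma 2, Step 1. Identity (3) holds as before, since only $\hat G(0)=0$ was used. Derivatives of $\varphi(\pm\xi/\|\xi\|)$ of order $j$ are $O(\|\xi\|^{-j})$ near $0$. By the chain rule, derivatives of $\hat G(\pm\|\xi\|)$ are combinations of terms $\hat G^{(i)}(\pm\|\xi\|)\prod_l\partial^{\beta_l}\|\xi\|$, which are $O(\|\xi\|^m)$ for every $m$ because the first factor beats any negative power of $\|\xi\|$. So $\partial^\alpha\Psi(\xi)=O(\|\xi\|^m)$ near $0$ for all $\alpha,m$. Lemma 1, applied for every $m$, shows $\Psi\in C^\infty$. As in Lemma 2, Step 2, all derivatives decay rapidly at infinity. So $\Psi$ is a Schwartz function, and so is its inverse Fourier transform $f$, with $\hat f=\Psi$.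

**Step 4: read off the properties.** As in Lemma 2, $f$ is real since $G$ is real. It is not zero, since $\Psi(re_1)=\varphi(e_1)\hat G(r)\not\equiv0$, and $\int f=\Psi(0)=0$. Also $f_u=g(u,\cdot)$ a.e. Since $\int_p^\infty G=-\Gamma(p)$ and $\int_{-\infty}^{-p}G=\Gamma(-p)$,
$$\int_{H_{u,p}}f=-\varphi(u)\Gamma(p)+\varphi(-u)\Gamma(-p).\tag{6}$$
As $\varphi$ is supported in $U$ and $\Gamma$ in $\bigcup_n(x_n-1,x_n+1)$, the vanishing property follows. $\square$

## A core and pairs of bumps: proof of Theorem C

Let $f$ be as in Lemma 3.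

**Step 1: dominate $f$ by a Schwartz function $h$.** This keeps the perturbed density positive. Let $\beta\ge0$ be a $C^\infty$ probability density supported in $B(0,1)$, and let
$$e(t)=\sup_{\|x\|\ge t}|f(x)|+e^{-t}\quad(t\ge0),\qquad h(x)=\int e\big((\|x-y\|-1)_+\big)\beta(y)\,dy .$$
The function $e(\cdot)$ is nonincreasing and rapidly decreasing. So $h$ is the convolution of a bounded, rapidly decreasing measurable function with $\beta\in C_c^\infty$; putting derivatives on $\beta$ shows that $h$ is a Schwartz function. For $\|y\|\le1$ we have $(\|x-y\|-1)_+\le\|x\|$, so $h(x)\ge e(\|x\|)>|f(x)|$.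

**Step 2: choose bump sizes that dominate the tails of $h$ and drop geometrically.** Put
$$T_n=\int_{\|y\|\ge x_n/2}h\,dy>0,\qquad M_n=\sup_{k\ge n}5^{k-n}T_k .$$
For every $j$ there is $C_j$ with $T_k\le C_j4^{-kj}$. For $j\ge2$ and $k\ge n$, $5^{k-n}T_k\le C_j4^{-nj}(5/4^j)^{k-n}\le C_j4^{-nj}$. So $M_n\le C_j4^{-nj}$: $M_n$ is finite and decays faster than any power of $x_n$. Clearly $M_n\ge T_n$, and $M_{n+1}=\frac15\sup_{k\ge n+1}5^{k-n}T_k\le\frac15M_n$.

**Step 3: define $P$ and $Q$.** Let $a_n^\pm=x_n(\frac54,\pm1,0,\dots,0)$ and $B_0=64M_0$. Let $P$ have density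
$$\mathsf p=s\Big(h+B_0\beta+8\sum_{n\ge0}M_n\big[\beta(\cdot-a_n^+)+\beta(\cdot-a_n^-)\big]\Big),$$
with $s>0$ normalizing the total mass to $1$. The bumps have disjoint supports, escape to infinity at distances comparable to $x_n$, and have rapidly decaying weights, so $\mathsf p$ is a positive Schwartz density. Let $m_n=16sM_n>0$ be the total mass of the two bumps of index $n$. Then
$$\sum_{k>n}m_k\le\tfrac14m_n,\qquad sT_n\le\tfrac1{16}m_n,\qquad m_n\le m_0\le\tfrac14 .\tag{7}$$
The first holds since $\sum_{j\ge1}5^{-j}=\frac14$, the second since $T_n\le M_n$, the third since $m_0=\frac14\cdot64sM_0=\frac14sB_0$ and $sB_0\le1$ is the mass of the core $sB_0\beta$.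

Let $Q$ have density $\mathsf p+sf\ge s(h-|f|)>0$. This is a Schwartz function of integral $1$, and $Q\ne P$. By Lemma 3, $Q(H)=P(H)$ for every non-special $H$.

**Step 4: the geometry of core, bumps and special hyperplanes.** Let
$$K_n^\pm=\operatorname{conv}\big(B(0,\tfrac{x_n}2)\cup B(a_n^\pm,1)\big),$$
two compact convex sets, to be thought of as thickened segments from the core to the two bumps. We use $\|a_n^\pm\|=\frac{\sqrt{41}}4x_n\le1.601\,x_n$ and $x_n\ge100$.

(a) *Earlier bumps lie near the core:* for $k<n$, $B(a_k^\pm,1)\subset B(0,\frac{x_n}2)$. Indeed $x_k\le\frac{x_n}4$, so $\|a_k^\pm\|+1\le1.601\cdot\frac{x_n}4+1\le\frac{x_n}2$.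

(b) *Special outer halfspaces contain both bumps:* if $(u,p)\in E_n$, then $B(a_n^\pm,1)\subset H_{u,p}$. For $y\in B(a_n^\pm,1)$,
$$\langle y,u\rangle\ge\langle a_n^\pm,e_1\rangle-\tfrac1{10}\|a_n^\pm\|-1\ge\tfrac54x_n-0.1601\,x_n-1\ge1.089\,x_n-1>x_n+1>p .$$

(c) *A special hyperplane misses $K_n^+\cap K_n^-$:* if $(u,p)\in E_n$ and $\langle x,u\rangle=p$, then $x\notin K_n^+\cap K_n^-$. Suppose $x\in K_n^+\cap K_n^-$, and let $v_\pm=(1,\pm\frac12,0,\dots,0)$, so $\|v_\pm\|=\frac{\sqrt5}2\le1.12$. On $B(0,\frac{x_n}2)$ we have $\langle\cdot,v_-\rangle\le0.56\,x_n$. On $B(a_n^+,1)$ we have $\langle\cdot,v_-\rangle\le x_n(\frac54-\frac12)+1.12=\frac34x_n+1.12$. So $\langle\cdot,v_-\rangle\le\frac34x_n+1.12$ on the convex hull $K_n^+$, and likewise $\langle\cdot,v_+\rangle\le\frac34x_n+1.12$ on $K_n^-$. Since $v_++v_-=2e_1$,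
$$\langle x,e_1\rangle=\tfrac12\langle x,v_++v_-\rangle\le\tfrac34x_n+1.12 .$$
Also $\|x\|\le1.61\,x_n+1$. Hence
$$\langle x,u\rangle\le\langle x,e_1\rangle+\tfrac1{10}\|x\|\le\tfrac34x_n+1.12+\tfrac1{10}(1.61\,x_n+1)=0.911\,x_n+1.22<x_n-1<p,$$
where the last but one inequality uses $0.089\,x_n\ge8.9>2.22$. This contradicts $\langle x,u\rangle=p$.

Now fix $x\in\mathbb R^d$ and let $H\in\mathcal H_x$ be special of index $n$. Then for some $(u,p)\in E_n$ the point $x$ lies on $\{\langle y,u\rangle=p\}$, and $H=H_{u,p}$ or $H=H_{-u,-p}$.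

**Step 5: find a cheaper halfspace at $x$.** By (c), $x\notin K_n^\sigma$ for some sign $\sigma$. By strict separation there is a closed halfspace $H'\ni x$ disjoint from $K_n^\sigma$. It misses $B(0,\frac{x_n}2)$, so it misses the support of the core $sB_0\beta$ and, by (a), all bumps of index $k<n$. It also misses the bump at $a_n^\sigma$. It can meet only the other bump of index $n$, of mass $\frac12m_n$, the bumps of index $k>n$, and the part of $sh$ (for $Q$, of $s(h+f)\le2sh$) outside $B(0,\frac{x_n}2)$. By (7),
$$\max\{P(H'),Q(H')\}\le\tfrac12m_n+\sum_{k>n}m_k+2sT_n\le\big(\tfrac12+\tfrac14+\tfrac18\big)m_n=\tfrac78m_n .$$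
Hence
$$D(x;P)\le\tfrac78m_n,\qquad D(x;Q)\le\tfrac78m_n.\tag{8}$$

**Step 6: show that the special $H$ is more expensive.** There are two cases.

If $H=H_{u,p}$, then $P(H)\ge m_n$ by (b). Moreover $p>x_n-1\ge\frac{x_n}2$, so $H\subset\{\|y\|\ge\frac{x_n}2\}$ and
$$Q(H)\ge P(H)-s\int_H|f|\ge m_n-sT_n\ge\tfrac{15}{16}m_n .$$

If $H=H_{-u,-p}=\{\langle y,u\rangle\le p\}$, then $H\supset B(0,\frac{x_n}2)$ because $p>\frac{x_n}2$. The complement of $H$ misses the core and, by (a), all bumps of index $k<n$. So
$$\min\{P(H),Q(H)\}\ge1-\Big(\sum_{k\ge n}m_k+2sT_n\Big)\ge1-\big(\tfrac54+\tfrac18\big)m_n=1-\tfrac{11}8m_n\ge\tfrac{15}{16}m_n ,$$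
where the last inequality says $\frac{37}{16}m_n\le1$, which holds since $m_n\le\frac14$.

In all cases, with (8),
$$P(H)\ge D(x;P)+\tfrac1{16}m_n,\qquad Q(H)\ge D(x;Q)+\tfrac1{16}m_n.\tag{9}$$

**Step 7: conclude at each point.** Fix $x$. The margin in (9) tends to $0$ as $n\to\infty$, so we must check that only finitely many indices occur at $x$. If $H\in\mathcal H_x$ is special of index $n$, with $(u,p)\in E_n$ as above, then $\|x\|\ge|\langle x,u\rangle|=p>x_n-1$, and this holds for only finitely many $n$. So there is $\theta=\theta(x)>0$ such that every special $H\in\mathcal H_x$ satisfies $P(H)\ge D(x;P)+\theta$ and $Q(H)\ge D(x;Q)+\theta$. By (1), both $D(x;P)$ and $D(x;Q)$ are therefore infima over the non-special $H\in\mathcal H_x$ alone, and there $P(H)=Q(H)$. Thus $D(x;P)=D(x;Q)$ for every $x\in\mathbb R^d$, while $P\ne Q$. $\square$
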